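
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Pairwise orthogonal vectors in three-space and the\\
Lov\'asz--Saks--Schrijver ideal of a complete graph}


\begin{abstract}
Let $X$ be an $n\times 3$ matrix of variables, $n\ge 4$, over a field of characteristic different from $2$. We prove that the ideal generated by the off-diagonal entries of $XX^{\top}$ is radical and that its minimal primes are of two explicit types, as conjectured in \cite{thesis}. We also compute the multigraded Hilbert function of the quotient, and we show that in characteristic $2$ the ideal is not radical for any $n\ge4$.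
\end{abstract}

\section{The question and the answer}

Let $\mathbb K$ be a field, let $n,d\ge 1$, and let $X=(x_{i,k})$ be the $n\times d$ matrix of variables of the polynomial ring $S_n(d)=\mathbb K[x_{i,k}\mid i\in[n],\,k\in[d]]$. Put $g_{i,j}=\sum_{k=1}^d x_{i,k}x_{j,k}$, the $(i,j)$ entry of $XX^{\top}$. The \emph{Lov\'asz--Saks--Schrijver ideal} of a graph $G$ on the vertex set $[n]$ is
\[
\mathrm L_{\mathbb K}(G,d)=\bigl(g_{i,j}\mid \{i,j\}\in E(G)\bigr)\subseteq S_n(d).
\]
A zero of this ideal assigns to each vertex a vector of $\mathbb K^d$ in such a way that adjacent vertices receive orthogonal vectors. For the complete graph $K_n$ the generators are the off-diagonal entries of $XX^\top$, and the zeros are the $n$-tuples of pairwise orthogonal vectors; nothing is asked of the diagonal entries $g_{i,i}$. We study this ideal for $d=3$ and write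
\[
S=S_n(3),\qquad L=\mathrm L_{\mathbb K}(K_n,3),\qquad v_i=(x_{i,1},x_{i,2},x_{i,3}),\qquad q_i=g_{i,i}=v_i\cdot v_i .
\]

Which tuples of pairwise orthogonal vectors exist in three-space? Over the real numbers at most three of the vectors can be nonzero. Over an algebraically closed field there are also nonzero \emph{isotropic} vectors, that is, vectors $u\neq0$ with $u\cdot u=0$. Arbitrarily many multiples of one isotropic vector $u$ are pairwise orthogonal, and one may add one further vector of the plane $u^{\perp}$. These two constructions correspond to two families of ideals. For a $3$-subset $\Gamma\subseteq[n]$ and for $k\in[n]$ put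
\begin{align*}
A_\Gamma&=\bigl(g_{i,j}\mid i<j,\ i,j\in\Gamma\bigr)+\bigl(x_{i,r}\mid i\notin\Gamma,\ r\in[3]\bigr),\\
B_k&=\bigl(g_{i,j}\mid i\le j,\ (i,j)\neq(k,k)\bigr)+I_2(X_k),
\end{align*}
where $X_k$ is $X$ without its $k$-th row and $I_2$ denotes the ideal of $2\times2$ minors. Proposition~\ref{prop:points} below shows in a few lines that, over an algebraically closed field, every zero of $L$ lies on one of the varieties $V(A_\Gamma)$, $V(B_k)$. The natural guess is that these ideals are the primary components of $L$. For $n>3$ and $\operatorname{char}\mathbb K\ne2$ this was conjectured in \cite{thesis}, and it is true.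

\begin{theorem}\label{thm:main}
Let $\mathbb K$ be a field with $\operatorname{char}\mathbb K\ne2$, and let $n\ge4$. Then
\[
\mathrm L_{\mathbb K}(K_n,3)=\bigcap_{|\Gamma|=3}A_\Gamma\ \cap\ \bigcap_{k=1}^nB_k .
\]
All the ideals $A_\Gamma$ and $B_k$ are prime, and they are pairwise incomparable. Hence they are exactly the minimal primes of $\mathrm L_{\mathbb K}(K_n,3)$, the intersection is the irredundant primary decomposition, and $\mathrm L_{\mathbb K}(K_n,3)$ is radical.
\end{theorem}

All our ideals are homogeneous for the $\mathbb Z^n$-grading of $S$ with $\deg x_{i,k}=e_i$. For $\alpha\in\mathbb N^n$ we write $S_\alpha$ for the graded piece, $|\alpha|=\sum_i\alpha_i$, and $\operatorname{supp}\alpha=\{i\mid\alpha_i>0\}$.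

\begin{theorem}\label{thm:complements}
\begin{enumerate}
\item[(a)] Let $n\ge4$ and let $\mathbb K$ be any field. Then $L$ is radical if and only if $\operatorname{char}\mathbb K\neq2$. If $\operatorname{char}\mathbb K=2$, no $B_k$ is prime.
\item[(b)] Let $\operatorname{char}\mathbb K\ne2$ and $n\ge4$. Then $\dim S/A_\Gamma=6$ and $\dim S/B_k=n+2$. So $L$ is a complete intersection if $n=4$, while for $n\ge5$ the ring $S/L$ is not equidimensional, hence not Cohen--Macaulay. Moreover, $\mathrm L_{\mathbb K}(K_3,3)$ is a prime complete intersection.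
\item[(c)] Let $\operatorname{char}\mathbb K\neq2$. If $T=\operatorname{supp}\alpha$ has $m\ge4$ elements, then
\[
\dim_{\mathbb K}(S/L)_\alpha=(2|\alpha|+1)+(m-1)(2|\alpha|-1)+\sum_{k\in T}(\alpha_k-1)(2|\alpha|-\alpha_k-1).
\]
If $\operatorname{supp}\alpha$ is contained in a $3$-set $\Gamma\subseteq[n]$, then $\dim_{\mathbb K}(S/L)_\alpha$ is the coefficient of $t^\alpha$ in
$\prod_{i<j,\ i,j\in\Gamma}(1-t_it_j)\big/\prod_{i\in\Gamma}(1-t_i)^3$.
\item[(d)] Let $\operatorname{char}\mathbb K\ne2$. Theorem~\ref{thm:main} and parts \textup{(b)}, \textup{(c)} hold verbatim if the dot product is replaced by any nondegenerate symmetric bilinear form on $\mathbb K^3$.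
\end{enumerate}
\end{theorem}

By part (a) the hypothesis $\operatorname{char}\mathbb K\neq2$ in Theorem~\ref{thm:main} cannot be dropped for any $n\ge4$.

\paragraph{Where the difficulty lies.}
The zeros of $L$ are easy to describe, and the primality of $A_\Gamma$ and $B_k$ will follow from explicit parametrizations. The work is to show that $L$ contains every polynomial vanishing on all these varieties. The description of the zeros alone cannot give this: it is valid in every characteristic, while in characteristic $2$ the ring $S/L$ has nilpotents. Put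
\[
Q=(q_1,\dots,q_n),\qquad C=\bigl(g_{i,j}\mid i\le j\bigr)+I_2(X)=L+Q+I_2(X).
\]
The variety $V(C)$ consists of the tuples all of whose members are multiples of one isotropic vector, and all $n$ varieties $V(B_k)$ contain it. For multidegrees of full support we follow an element $f\in\bigcap_kB_k$ down the chain
\[
L\ \subseteq\ L+Q\ \subseteq\ C\ \subseteq\ S .
\]
The inclusion $B_k\subseteq C$ gives $f\in C$. Modulo $L+Q$, the elements of $C$ are described by binary forms, and first-order deformations inside $V(B_k)$ that leave $V(C)$ detect these forms; this gives $f\in L+Q$. Finally, primality of $B_k$ together with explicit relations involving the $q_k$ gives $f\in L$. Section~\ref{sec:four} does this by hand for forms multilinear in four vectors, where $Q$ plays no role.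

\section{Zeros of $L$, and reduction to algebraically closed fields}\label{sec:red}

Write $a\cdot b$ for the dot product, $a\times b$ for the cross product and $\det(a,b,c)=(a\times b)\cdot c$ for the determinant with rows $a,b,c$. The $2\times2$ minors of rows $i,j$ of $X$ are, up to sign, the components $(v_i\times v_j)_r$.

\begin{proposition}\label{prop:points}
Let $\mathbb K$ be algebraically closed, of any characteristic, and let $n\ge3$. Then $V(L)=\bigcup_\Gamma V(A_\Gamma)\cup\bigcup_kV(B_k)$.
\end{proposition}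

\begin{proof}
The inclusions $L\subseteq A_\Gamma$ and $L\subseteq B_k$ are clear. Let $(v_1,\dots,v_n)$ be pairwise orthogonal. Suppose first that $v_i\cdot v_i\ne0\neq v_j\cdot v_j$ for some $i\ne j$. Then $v_i,v_j$ are linearly independent and the form is nondegenerate on $U=\langle v_i,v_j\rangle$, so $\mathbb K^3=U\oplus U^\perp$ and $U^{\perp}=\langle c\rangle$ with $c\cdot c\ne0$. All other vectors are multiples of $c$ and pairwise orthogonal, so at most one of them is nonzero. The tuple lies on some $V(A_\Gamma)$.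

Otherwise there is an index $k$ such that $v_i\cdot v_i=0$ for all $i\ne k$. These $v_i$ span a subspace $W\subseteq W^\perp$, and $\dim W^{\perp}=3-\dim W$ gives $\dim W\le1$. So $X_k$ has rank at most $1$ at this point, and the tuple lies on $V(B_k)$.
\end{proof}

\paragraph{Reduction.} Let $\overline{\mathbb K}$ be an algebraic closure and $\overline S=S\otimes_{\mathbb K}\overline{\mathbb K}$. Since $\overline S$ is a free $S$-module with a basis containing $1$, we have $I\overline S\cap S=I$ for every ideal $I\subseteq S$. Hence, if $I\overline S$ is prime, so is $I$. If two ideals are comparable, so are their extensions. If $L\overline S$ is the intersection of the extended ideals $A_\Gamma\overline S$, $B_k\overline S$, then $L$ is the intersection of the $A_\Gamma$, $B_k$. Krull dimensions and dimensions of graded pieces do not change. So it suffices to prove Theorem~\ref{thm:main} and parts (b), (c) of Theorem~\ref{thm:complements} over $\overline{\mathbb K}$.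

\medskip
\emph{In Sections \ref{sec:cone}--\ref{sec:comp}, $\mathbb K$ is algebraically closed of characteristic different from $2$, and $\iota\in\mathbb K$ satisfies $\iota^2=-1$.}

\section{Isotropic vectors, binary forms, and the primes $B_k$}\label{sec:cone}

The vectors $f_1=(1,\iota,0)$, $f_2=(0,0,1)$, $f_3=(1,-\iota,0)$ form a basis of $\mathbb K^3$ with
\[
f_1\cdot f_3=2,\quad f_2\cdot f_2=1,\quad f_1\cdot f_1=f_3\cdot f_3=f_1\cdot f_2=f_2\cdot f_3=0,
\]
\[
f_1\times f_2=\iota f_1,\qquad f_2\times f_3=\iota f_3,\qquad f_1\times f_3=-2\iota f_2 .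
\]
Identify the vector $xf_1+\iota yf_2+zf_3$ with the binary quadratic form $x\sigma^2+y\sigma\tau+z\tau^2$. Its square length is $4xz-y^2$, which is minus the discriminant, so the vectors of square length zero correspond to the squares of linear forms. For linear forms $\ell=s\sigma+t\tau$ and $m=p\sigma+q\tau$, which we also write $\ell=(s,t)$, $m=(p,q)$, let $\mu(\ell,m)$ be the vector that corresponds to the product $\ell m$, and let $u(\ell)$ be the one that corresponds to $\ell^2$:
\begin{gather*}
\mu(\ell,m)=sp\,f_1+\iota(sq+tp)\,f_2+tq\,f_3,\\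
u(\ell)=\mu(\ell,\ell)=s^2f_1+2\iota st\,f_2+t^2f_3,\qquad [\ell,m]=sq-tp .
\end{gather*}
The map $\mu$ is bilinear and symmetric, and
\begin{equation}\label{eq:mu}
u(\ell)\cdot\mu(\ell,m)=0,\qquad \mu(\ell,m)\cdot\mu(\ell,m)=-[\ell,m]^2,\qquad u(\ell)\times\mu(\ell,m)=-[\ell,m]\,u(\ell).
\end{equation}
Indeed, the first expression is $2(s^2tq+t^2sp)-2st(sq+tp)=0$, and the second is $4sptq-(sq+tp)^2=-(sq-tp)^2$. In the third, the coefficients of $f_1,f_2,f_3$ are
\begin{gather*}
\iota\cdot\iota\bigl(s^2(sq+tp)-2st\cdot sp\bigr)=-s^2[\ell,m],\qquad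
-2\iota\,(s^2tq-t^2sp)=-2\iota st\,[\ell,m],\\
\iota\cdot\iota\bigl(2st\cdot tq-t^2(sq+tp)\bigr)=-t^2[\ell,m].
\end{gather*}

So a tuple on $V(C)$ consists of scalar multiples of a square $\ell^2$, and on $V(B_k)$ the $k$-th vector is allowed to be any product $\ell m$ with the same $\ell$. The next two lemmas turn this into statements about ideals.

\begin{lemma}\label{lem:cone}
For $N\ge1$ rows let $C_N=(g_{i,j}\mid 1\le i\le j\le N)+I_2(X)\subseteq S_N(3)$. The homomorphism
\[
\psi\colon S_N(3)\to\mathbb K[s,t,a_1,\dots,a_N],\qquad v_i\mapsto a_iu(\ell),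
\]
has kernel $C_N$, and $\psi(S_N(3)_\gamma)=a^\gamma\,\mathbb K[s,t]_{2|\gamma|}$ for every $\gamma\in\mathbb N^N$.
\end{lemma}

\begin{proof}
By \eqref{eq:mu}, $u(\ell)\cdot u(\ell)=0$, so $C_N\subseteq\ker\psi$. Change coordinates by $v_i=x_if_1+2\iota y_if_2+z_if_3$. Then $\psi$ sends $x_i,y_i,z_i$ to $a_is^2,a_ist,a_it^2$. The ideal $I_2(X)$ is generated by the $2$-minors of the matrix with rows $(x_i,y_i,z_i)$, and $g_{i,j}=2(x_iz_j+z_ix_j)-4y_iy_j$. Modulo the minors $x_iz_j\equiv z_ix_j$; since $4$ is invertible, $C_N$ contains $x_iz_j-y_iy_j$ for all $i,j$, including $i=j$.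

A monomial of degree $\gamma$ is a filling of $|\gamma|$ slots, $\gamma_i$ of them in row $i$, by letters $x,y,z$. Modulo $C_N$, letters in different rows may be interchanged, by the minors, and a pair of letters $x,z$ may be replaced by $y,y$. So each monomial of degree $\gamma$ is congruent to one that is determined by $\gamma$ and by a multiset $x^ay^b$ or $y^bz^c$ of size $|\gamma|$. There are $2|\gamma|+1$ such multisets. Their images are the monomials $a^\gamma s^wt^{2|\gamma|-w}$ with $w=|\gamma|+a$ for $x^ay^b$ and $w=|\gamma|-c$ for $y^bz^c$, so each $w$ with $0\le w\le2|\gamma|$ occurs exactly once. Thus $\psi$ maps a spanning set of $(S_N(3)/C_N)_\gamma$ bijectively onto a basis of $a^\gamma\mathbb K[s,t]_{2|\gamma|}$. Both claims follow, since $\ker\psi$ is $\mathbb Z^N$-homogeneous.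
\end{proof}

\begin{lemma}\label{lem:Bk}
Let $n\ge2$. The kernel of
\[
\theta_k\colon S\to\mathbb K[s,t,p,q,a_i\ (i\neq k)],\qquad v_i\mapsto a_iu(\ell)\ (i\ne k),\quad v_k\mapsto\mu(\ell,m),
\]
is $B_k$. So $B_k$ is prime, and $q_k\notin B_k$ because $\theta_k(q_k)=-[\ell,m]^2$. If $c=\gamma_k$ and $N=|\gamma|-\gamma_k\ge1$, then $\dim(S/B_k)_\gamma=(c+1)(2N+c+1)$. Moreover, $\dim S/B_k=n+2$.
\end{lemma}

\begin{proof}
By \eqref{eq:mu}, $B_k\subseteq\ker\theta_k$ and $\theta_k(q_k)=-[\ell,m]^2$. If we give $s,t$ degree $0$, $a_i$ degree $e_i$ and $p,q$ degree $e_k$, then $\theta_k$ is homogeneous, so we may compare $B_k$ and $\ker\theta_k$ in each degree $\gamma$. Use coordinates $v_i=x_if_1+2\iota y_if_2+z_if_3$ for $i\ne k$ and $v_k=xf_1+\iota yf_2+zf_3$; thus $\theta_k$ sends $x,y,z$ to $sp,\ sq+tp,\ tq$.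

\emph{Degrees with $N=0$.} Every generator of $B_k$ involves a row other than $k$, so $(B_k)_\gamma=0$. If a form $h(x,y,z)$ lies in the kernel, put $t=q=1$ to get $h(sp,s+p,1)=0$. Since $sp$ and $s+p$ are algebraically independent, $h(x,y,1)=0$, and $h=0$ because $h$ is homogeneous.

\emph{Degrees with $N\ge1$.} The generators of $B_k$ not involving row $k$ generate the ideal of Lemma~\ref{lem:cone} for the other $n-1$ rows. Modulo them $S_\gamma$ becomes $\mathbb K[s,t]_{2N}\otimes\mathbb K[x,y,z]_c$ (we drop the monomial in the $a_i$). The remaining generators are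
\[
g_{i,k}=2(x_iz-y_iy+z_ix)\ \mapsto\ 2a_iF,\qquad F=s^2z-sty+t^2x .
\]
Choose $i\neq k$ with $\gamma_i\ge1$. By the surjectivity in Lemma~\ref{lem:cone}, the multiples of $g_{i,k}$ give all of $F\cdot(\mathbb K[s,t]_{2N-2}\otimes\mathbb K[x,y,z]_{c-1})$, which also contains the multiples of the other $g_{i',k}$. Hence
\[
(S/B_k)_\gamma\cong\bigl(\mathbb K[s,t,x,y,z]/(F)\bigr)_{(2N,c)} .
\]
As a polynomial in $z$, $F$ has degree one, with coprime coefficients $s^2$ and $t(tx-sy)$; so $F$ is irreducible. The homomorphism $\mathbb K[s,t,x,y,z]\to\mathbb K[s,t,p,q]$ with $x,y,z\mapsto sp,\,sq+tp,\,tq$ kills $F$, since $s^2tq-st(sq+tp)+t^2sp=0$. Its image has transcendence degree $4$, so its kernel is a prime of height $1$; containing the prime $(F)$, it equals $(F)$. Therefore $\theta_k$ is injective on $(S/B_k)_\gamma$, and $\ker\theta_k=B_k$. Since multiplication by $F$ is injective,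
\[
\dim(S/B_k)_\gamma=(2N+1)\tbinom{c+2}2-(2N-1)\tbinom{c+1}2=(c+1)(2N+c+1).
\]

\emph{Dimension.} The image of $\theta_k$ has fraction field $\mathbb K(t/s,\,sp,\,sq,\,a_is^2\ (i\ne k))$. Adjoining $s$ gives $\mathbb K(s,t,p,q,a_i)$, of transcendence degree $n+3$. So the $n+2$ listed generators are algebraically independent, and $\dim S/B_k=n+2$.
\end{proof}

\section{Orthogonal triples: the primes $A_\Gamma$}

Clearly $S/A_\Gamma\cong S_3(3)/L_3$ with $L_3=\mathrm L_{\mathbb K}(K_3,3)=(a\cdot b,\ a\cdot c,\ b\cdot c)$, where $a,b,c$ are the three rows. If $a,b$ are orthogonal and not isotropic, then $c$ must be a multiple of $a\times b$; this describes an open part of $V(L_3)$, and we check that nothing else contributes a component.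

\begin{proposition}\label{prop:A}
The ideal $L_3$ is a prime complete intersection and $\dim S_3(3)/L_3=6$. Hence $A_\Gamma$ is prime and $\dim S/A_\Gamma=6$.
\end{proposition}

\begin{proof}
\emph{The part $a\cdot a=0$ is small.} The points of $V(L_3,a\cdot a)$ with $a=0$ form $\{b\cdot c=0\}$, of dimension $5$. The isotropic $a\neq0$ form a $2$-dimensional family. For such $a$, the form restricted to $a^\perp$ has radical $a^{\perp}\cap\langle a\rangle=\langle a\rangle$, so $a^\perp=\langle a,e\rangle$ with $e\cdot e\neq0$. Here $b=\beta a+\beta'e$, $c=\gamma a+\gamma'e$, and $b\cdot c=0$ means $\beta'\gamma'=0$: the fibers have dimension $3$. Hence $\dim V(L_3,a\cdot a)\le5$, and likewise $\dim V(L_3,b\cdot b)\le5$.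

\emph{The open part.} Put $h=(a\cdot a)(b\cdot b)$ and $R=(\mathbb K[a,b]/(a\cdot b))_h$. The polynomial $a\cdot b=\sum_ka_kb_k$ is irreducible and does not divide $h$, as one sees at $a=e_1$, $b=e_2$. So $R$ is a domain of dimension $5$. The matrix $M$ with rows $a,b,a\times b$ has determinant $(a\times b)\cdot(a\times b)=h-(a\cdot b)^2$, which equals the unit $h$ in $R$. Replacing the coordinates $c$ by $Mc=(a\cdot c,\,b\cdot c,\,(a\times b)\cdot c)$ we find $(S_3(3)/L_3)_h\cong R[\tau]$ with $\tau=(a\times b)\cdot c$ a variable. This is a domain of dimension $6$.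

\emph{Conclusion.} Since $\dim V(L_3,h)\le5$, we get $\dim V(L_3)=6=9-3$. So $L_3$ is a complete intersection. Therefore $S_3(3)/L_3$ is Cohen--Macaulay, and all its associated primes have dimension $6$. None of them contains $h$, so $h$ is a nonzerodivisor modulo $L_3$. As $(S_3(3)/L_3)_h$ is a domain, so is $S_3(3)/L_3$.
\end{proof}

\section{The main idea: multilinear forms in four vectors}\label{sec:four}

We use the following identities over $\mathbb Z$ for vectors $a,b,c,d$ in three-space:
\begin{gather}
(a\times b)\times c=(a\cdot c)\,b-(b\cdot c)\,a,\label{eq:I1}\\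
(a\times b)_r\,(c\times d)_s=\det\begin{pmatrix}\delta_{rs}&c_r&d_r\\ a_s&a\cdot c&a\cdot d\\ b_s&b\cdot c&b\cdot d\end{pmatrix},\label{eq:I2}\\
(a\times b)_rc_s+(b\times c)_ra_s+(c\times a)_rb_s=\delta_{rs}\det(a,b,c).\label{eq:I3}
\end{gather}
The second holds because $(a\times b)_r$ is the determinant with rows $e_r,a,b$, where $e_r$ is the $r$-th standard basis vector of three-space, and the product of the matrix with rows $e_r,a,b$ and the transpose of the matrix with rows $e_s,c,d$ is the matrix on the right-hand side. The third is $\operatorname{adj}(M)M=\det(M)\,\mathrm{Id}$ for the matrix $M$ with rows $a,b,c$, whose adjugate has columns $b\times c$, $c\times a$, $a\times b$.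

Now let $a,b,c,d$ be four \emph{distinct} rows of $X$. Then
\begin{gather}
\det(a,b,c)\,d_s\in L,\tag{R1}\label{R1}\\
(a\times b)_r\,(c\times d)_s\in L.\tag{R2}\label{R2}
\end{gather}
For \eqref{R1}: by \eqref{eq:I1} all components of $(a\times b)\times d$ lie in $L$, so $(a\times b)_rd_s\equiv(a\times b)_sd_r$ modulo $L$, and $\det(a,b,c)d_s=\sum_rc_r(a\times b)_rd_s\equiv(c\cdot d)(a\times b)_s\equiv0$. For \eqref{R2}: in \eqref{eq:I2} every term of the expansion contains an entry of the lower right $2\times2$ block, and these entries lie in $L$.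

\paragraph{The case $n=4$, $\alpha=(1,1,1,1)$.} Let $f\in S_\alpha$ lie in $B_1,\dots,B_4$. We show $f\in L$.

\emph{Symmetric traceless tensors.} Since $B_k\subseteq C$, we have $f\in C_\alpha$. The $q_i$, of degree $2e_i$, do not contribute to $C_\alpha$, so modulo $L$ the form $f$ is a linear combination of the classes
\[
T^{ij}_{rst}=(v_i\times v_j)_r\,x_{l,s}\,x_{l',t}\in(S/L)_\alpha,\qquad\{i,j,l,l'\}=\{1,2,3,4\}.
\]
Fix $i,j$. Modulo $L$ the array $T^{ij}$ is symmetric: in $r,s$ and in $r,t$ by \eqref{eq:I1}, in $s,t$ by \eqref{R2}. In particular it does not depend on the order of $l,l'$. Its traces vanish, since $\sum_sT^{ij}_{rss}=(v_i\times v_j)_rg_{l,l'}=0$ in $S/L$. So $u_ru_su_t\mapsto T^{ij}_{rst}$ is a well-defined linear map $\Phi_{ij}$ from the cubic part of $\mathbb K[u_1,u_2,u_3]/(u\cdot u)$, the coordinate ring of the cone of isotropic vectors. By Lemma~\ref{lem:cone} with $N=1$ that cubic part is $\mathbb K[s,t]_6$ via $u_r\mapsto u_r(\ell)$. Thus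
\[
\Phi_{ij}\colon\mathbb K[s,t]_6\to(S/L)_\alpha,\qquad\Phi_{ji}=-\Phi_{ij}.
\]

\emph{Three maps suffice.} For distinct $i,j,l$ with fourth index $l'$, identity \eqref{eq:I3} shows that $\Phi_{ij}+\Phi_{jl}+\Phi_{li}$ maps $u_ru_su_t$ to the class of $\delta_{rs}\det(v_i,v_j,v_l)\,x_{l',t}$, which lies in $L$ by \eqref{R1}. Hence $\Phi_{ij}=\Phi_{1j}-\Phi_{1i}$ for distinct $i,j\ne1$, and $f\equiv\Phi_{12}(h_2)+\Phi_{13}(h_3)+\Phi_{14}(h_4)$ for some $h_j\in\mathbb K[s,t]_6$.

\emph{Testing on $V(B_k)$.} Let $k\in\{2,3,4\}$ and apply $\theta_k$ with all $a_i=1$. The product $v_1\times v_j$ with $j\ne k$ goes to $u\times u=0$, while $v_1\times v_k$ goes to $u(\ell)\times\mu(\ell,m)=-[\ell,m]u(\ell)$. So $0=\theta_k(f)=-[\ell,m]\,h_k$, and $h_k=0$. Hence $f\in L$.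

\emph{A count.} The test also shows that $(h_2,h_3,h_4)\mapsto\sum_j\Phi_{1j}(h_j)$ is injective, so $\dim(S/L)_\alpha=9+3\cdot7=30$, where $9=\dim(S/C)_\alpha$. This is consistent with a direct count: $L_\alpha$ is spanned by the $6\cdot9=54$ products $g_{i,j}x_{l,s}x_{l',t}$, and each of $g_{1,2}g_{3,4}$, $g_{1,3}g_{2,4}$, $g_{1,4}g_{2,3}$ gives one linear relation among them, so that $\dim L_\alpha\le51=81-30$.

\paragraph{What changes in general.} When rows are repeated, products such as $(v_i\times v_j)_r(v_i\times v_l)_s$ occur. They need not lie in $L$, but they will turn out to be in $L+Q$, so the maps $\Phi_{ij}$ survive modulo $L+Q$. The test must then kill $Q$ too. But $\theta_k(q_k)=-[\ell,m]^2\neq0$, so we use $\theta_k$ only to first order near $V(C)$. Finally one must pass from $L+Q$ to $L$. For this we need relations with a repeated row.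

\section{Relations with a repeated row}

Let again $a,b,c,d$ be distinct rows of $X$, and write $q_a=a\cdot a$, $q_b=b\cdot b$. All congruences are modulo $L$. The following hold:
\begin{gather}
(a\times b)_r(a\times c)_s\equiv-q_a\,b_s\,c_r,\tag{R3}\label{R3}\\
(a\times b)_r(a\times b)_s\in L+(q_a,q_b),\tag{R4}\label{R4}\\
q_a\,(b\times c)_r\,d_s\in L,\tag{R5}\label{R5}\\
q_aq_b\,c_r\,d_s\in L.\tag{R6}\label{R6}
\end{gather}

\emph{Proof of \eqref{R3}.} By \eqref{eq:I2} the product is congruent to
$\det\begin{pmatrix}\delta_{rs}&a_r&c_r\\a_s&q_a&0\\b_s&0&0\end{pmatrix}=-q_ab_sc_r$.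

\emph{Proof of \eqref{R4}.} The lower right block in \eqref{eq:I2} now has entries $q_a$, $a\cdot b$, $a\cdot b$, $q_b$, and each term of the expansion contains one of them.

\emph{Proof of \eqref{R5}.} Up to sign, the components of $b\times c$ are the differences $b_sc_r-b_rc_s$. By \eqref{R3},
\[
q_a(b_sc_r-b_rc_s)\equiv-(a\times b)_r(a\times c)_s+(a\times b)_s(a\times c)_r ,
\]
and the right-hand side is, up to sign, zero or a component of $(a\times b)\times(a\times c)$. By \eqref{eq:I1} this vector is $\bigl(a\cdot(a\times c)\bigr)b-\bigl(b\cdot(a\times c)\bigr)a=\det(a,b,c)\,a$. Multiply by a component of $d$ and use \eqref{R1}.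

\emph{Proof of \eqref{R6}.} By \eqref{R3}, $q_ac_rd_s\equiv-(a\times c)_s(a\times d)_r$. Multiply by $q_b$ and expand $(a\times d)_r$ into terms $\pm a_id_j$. Each $q_b(a\times c)_sd_j$ lies in $L$ by \eqref{R5}, applied with $b,a,c,d$ in place of $a,b,c,d$.

\section{The three layers of $S/L$ in a degree of full support}\label{sec:layers}

In this section $n\ge4$ and $\alpha\in\mathbb Z^n$ with $\alpha_i\ge1$ for all $i$. Our goal is the following.

\begin{proposition}\label{prop:key}
$\bigcap_{k=1}^n(B_k)_\alpha=L_\alpha$.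
\end{proposition}

\begin{remark}
Full support with $n\ge4$ is essential. For any $n\ge3$ the form $\det(v_1,v_2,v_3)$ lies in every $B_k$: expand it along row $k$ if $k\le3$, and along any row otherwise. It is not in $L$, because it does not vanish at the point with $v_1,v_2,v_3=e_1,e_2,e_3$ and all other rows zero. In the proofs below full support provides the additional rows that are needed to apply \eqref{R1}, \eqref{R5}, \eqref{R6}.
\end{remark}

We study the layers of the chain $L_\alpha\subseteq(L+Q)_\alpha\subseteq C_\alpha\subseteq S_\alpha$. By Lemma~\ref{lem:cone},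
\begin{equation}\label{eq:layer1}
(S/C)_\alpha\cong\mathbb K[s,t]_{2|\alpha|}.
\end{equation}

\subsection*{The layer $C/(L+Q)$}

For $w\in S$ let $w(\ell)\in\mathbb K[s,t]$ be its value at $v_1=\dots=v_n=u(\ell)$. Since $C=L+Q+I_2(X)$, the space $(C/(L+Q))_\alpha$ is spanned by the classes of $(v_i\times v_j)_rw$ with $w\in S_{\alpha-e_i-e_j}$. As in Section~\ref{sec:four} we expect that $v_i\times v_j$ behaves modulo $L+Q$ like one more vector on the same isotropic line, so that only the binary form $u_r(\ell)w(\ell)$ matters. To prove this we introduce a placeholder row $v_0$ for $v_i\times v_j$.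

\begin{lemma}\label{lem:Phi}
For $i\neq j$ there is a well-defined linear map
\[
\Phi_{ij}\colon\mathbb K[s,t]_{2|\alpha|-2}\to\bigl(C/(L+Q)\bigr)_\alpha,\qquad
\Phi_{ij}\Bigl(\sum_ru_r(\ell)\,w_r(\ell)\Bigr)=\sum_r(v_i\times v_j)_r\,w_r\quad(w_r\in S_{\alpha-e_i-e_j}).
\]
\end{lemma}

\begin{proof}
Let $\beta=\alpha-e_i-e_j$ and $S'=S[x_{0,1},x_{0,2},x_{0,3}]$, with the extra row $v_0=(x_{0,1},x_{0,2},x_{0,3})$, whose degree we write first. Let $C'\subseteq S'$ be the ideal of Lemma~\ref{lem:cone} for these $n+1$ rows. That lemma shows that $\sum_rx_{0,r}w_r\mapsto\sum_ru_r(\ell)w_r(\ell)$ induces an isomorphism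
\[
S'_{(1,\beta)}/C'_{(1,\beta)}\cong\mathbb K[s,t]_{2(1+|\beta|)}=\mathbb K[s,t]_{2|\alpha|-2}.
\]
So we must show that the linear map $\rho\colon S'_{(1,\beta)}\to S_\alpha$, $\sum_rx_{0,r}w_r\mapsto\sum_r(v_i\times v_j)_rw_r$, sends $C'_{(1,\beta)}$ into $L+Q$. The generator $v_0\cdot v_0$ has degree two in $v_0$, so $C'_{(1,\beta)}$ is spanned by elements of the following three kinds, where $l\in[n]$.

(1) $x_{0,r}c$ with $c\in C_\beta$. The image is $(v_i\times v_j)_rc$. If $c$ is a multiple of some $g_{l,l'}$, it lies in $L+Q$. If $c$ is a multiple of $(v_l\times v_{l'})_{r'}$ with $l\ne l'$, the image lies in $L+Q$ by \eqref{R2}, \eqref{R3} or \eqref{R4}, according to whether $\{i,j\}\cap\{l,l'\}$ has $0$, $1$ or $2$ elements.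

(2) $(v_0\cdot v_l)w$ with $w\in S_{\beta-e_l}$. The image is $\det(v_i,v_j,v_l)\,w$. It is zero if $l\in\{i,j\}$. Otherwise every monomial of $w$, of degree $\alpha-e_i-e_j-e_l$, involves a row outside $\{i,j,l\}$, since $n\ge4$ and $\alpha$ has full support; so the image is in $L$ by \eqref{R1}.

(3) $(v_0\times v_l)_rw$ with $w\in S_{\beta-e_l}$. By \eqref{eq:I1} the image is $\bigl((v_i\cdot v_l)v_j-(v_j\cdot v_l)v_i\bigr)_rw\in L+Q$.
\end{proof}

\begin{lemma}\label{lem:cocycle}
$\Phi_{ji}=-\Phi_{ij}$, and $\Phi_{ij}+\Phi_{jl}+\Phi_{li}=0$ for distinct $i,j,l$. Hence every class in $(C/(L+Q))_\alpha$ has the form $\sum_{j=2}^n\Phi_{1j}(h_j)$ with $h_j\in\mathbb K[s,t]_{2|\alpha|-2}$.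
\end{lemma}

\begin{proof}
The first claim is clear. In the notation of the previous proof, $\beta_l=\alpha_l\ge1$, so $S'_{(1,\beta)}$ is spanned by the elements $x_{0,r}x_{l,r'}w$ with $w\in S_{\alpha-e_i-e_j-e_l}$, and $\mathbb K[s,t]_{2|\alpha|-2}$ is spanned by the forms $u_r(\ell)u_{r'}(\ell)w(\ell)$. On such a form the sum of the three maps is the class of
\[
\bigl[(v_i\times v_j)_rx_{l,r'}+(v_j\times v_l)_rx_{i,r'}+(v_l\times v_i)_rx_{j,r'}\bigr]w=\delta_{rr'}\det(v_i,v_j,v_l)\,w
\]
by \eqref{eq:I3}. Every monomial of $w$ involves a fourth row, so this lies in $L$ by \eqref{R1}. Consequently $\Phi_{ij}=\Phi_{1j}-\Phi_{1i}$ for distinct $i,j\ne1$. Since the images of all the $\Phi_{ij}$ span $(C/(L+Q))_\alpha$, the last claim follows.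
\end{proof}

Next we need a test that detects $h_k$. The variety $V(B_k)$ is parametrized with $v_k=\mu(\ell,m)$, and if $m$ is a multiple of $\ell$ we obtain points of $V(C)$. There $q_k=-[\ell,m]^2$ vanishes to second order, so moving $m$ off $\ell$ leaves $V(C)$ while $q_k$ remains zero to first order. Accordingly, let
\[
\eta_k\colon S\to\mathbb K[s,t,p,q][\varepsilon]/(\varepsilon^2),\qquad
v_i\mapsto u(\ell)\ (i\ne k),\qquad v_k\mapsto\mu(\ell,\ell+\varepsilon m)=u(\ell)+\varepsilon\mu(\ell,m).
\]

\begin{lemma}\label{lem:test}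
The homomorphism $\eta_k$ kills $B_k$ and $L+Q$. If $k\ge2$ and $f\in C_\alpha$ has class $\sum_{j=2}^n\Phi_{1j}(h_j)$ modulo $L+Q$, then $\eta_k(f)=-\varepsilon[\ell,m]\,h_k$.
\end{lemma}

\begin{proof}
The map $\eta_k$ is $\theta_k$ followed by $a_i\mapsto1$, $m\mapsto\ell+\varepsilon m$. So it kills $B_k$, which contains $L$ and all $q_i$ with $i\neq k$. Also $\eta_k(q_k)=-[\ell,\ell+\varepsilon m]^2=-\varepsilon^2[\ell,m]^2=0$. Now let $h_j=\sum_ru_r(\ell)w^{(j)}_r(\ell)$, so that $f\equiv\sum_j\sum_r(v_1\times v_j)_rw^{(j)}_r$ modulo $L+Q$. For $j\neq k$, $v_1\times v_j\mapsto u\times u=0$. By \eqref{eq:mu}, $v_1\times v_k\mapsto u(\ell)\times\varepsilon\mu(\ell,m)=-\varepsilon[\ell,m]u(\ell)$. Because of the factor $\varepsilon$ only $w_r^{(k)}(\ell)$ matters in the other factor, and $\eta_k(f)=-\varepsilon[\ell,m]\sum_ru_r(\ell)w_r^{(k)}(\ell)$.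
\end{proof}

The last two lemmas give an isomorphism
\begin{equation}\label{eq:layer2}
\mathbb K[s,t]_{2|\alpha|-2}^{\,n-1}\ \cong\ \bigl(C/(L+Q)\bigr)_\alpha,\qquad(h_2,\dots,h_n)\mapsto\sum_{j=2}^n\Phi_{1j}(h_j):
\end{equation}
it is surjective by Lemma~\ref{lem:cocycle}, and if the sum is zero, then Lemma~\ref{lem:test} with $f=0$ gives $h_k=0$ for all $k\ge2$.

\subsection*{The layer $(L+Q)/L$}

\begin{lemma}\label{lem:Q}
For $k\in[n]$ let $h_k\in S_{\alpha-2e_k}$ (zero if $\alpha_k=1$). The following are equivalent: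
\textup{(i)} $\sum_kq_kh_k\in L$; \textup{(ii)} $\sum_kq_kh_k\in\bigcap_lB_l$; \textup{(iii)} $h_k\in B_k$ for all $k$.
\end{lemma}

\begin{proof}
(i)$\Rightarrow$(ii) holds since $L\subseteq B_l$ for all $l$. (ii)$\Rightarrow$(iii): fix $k$. Since $q_i\in B_k$ for $i\ne k$, also $q_kh_k\in B_k$. By Lemma~\ref{lem:Bk}, $B_k$ is prime and does not contain $q_k$, so $h_k\in B_k$.

(iii)$\Rightarrow$(i): we show $q_kh_k\in L$ for each $k$. The form $h_k$ is a sum of multiples, of degree $\alpha-2e_k$, of generators of $B_k$. There are three kinds.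

(1) $g_{i,j}w$ with $i<j$: this is in $L$.

(2) $q_iw$ with $i\neq k$: here $w$ has degree $\alpha-2e_k-2e_i$, so each of its monomials involves two distinct rows outside $\{i,k\}$, and $q_kq_iw\in L$ by \eqref{R6}.

(3) $(v_i\times v_j)_rw$ with $i\neq j$ and $i,j\ne k$: here $w$ has degree $\alpha-2e_k-e_i-e_j$, so each of its monomials involves a row outside $\{i,j,k\}$, and $q_k(v_i\times v_j)_rw\in L$ by \eqref{R5}.
\end{proof}

The equivalence of (i) and (iii) says that $(h_k)\mapsto\sum_kq_kh_k$ induces an isomorphism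
\begin{equation}\label{eq:layer3}
\bigoplus_{k:\,\alpha_k\ge2}(S/B_k)_{\alpha-2e_k}\ \cong\ \bigl((L+Q)/L\bigr)_\alpha .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Clearly $L_\alpha\subseteq\bigcap_k(B_k)_\alpha$. Let $f\in S_\alpha$ lie in all $B_k$. Then $f\in C$, since $B_k\subseteq C$. By Lemma~\ref{lem:cocycle}, $f\equiv\sum_{j\ge2}\Phi_{1j}(h_j)$ modulo $L+Q$. For $k\ge2$, Lemma~\ref{lem:test} gives $0=\eta_k(f)=-\varepsilon[\ell,m]h_k$, so $h_k=0$. Hence $f\in L+Q$, that is, $f=f_0+\sum_kq_kh'_k$ with $f_0\in L_\alpha$ and $h'_k\in S_{\alpha-2e_k}$. Now $\sum_kq_kh'_k=f-f_0$ lies in all $B_k$, so it lies in $L$ by Lemma~\ref{lem:Q}, and so does $f$.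
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}

\emph{Primality} is Proposition~\ref{prop:A} and Lemma~\ref{lem:Bk}.

\emph{Intersection.} We have $L\subseteq A_\Gamma$ and $L\subseteq B_k$. Let $f$ lie in all $A_\Gamma$ and all $B_k$. The ideals are $\mathbb Z^n$-graded, so we may assume $f\in S_\alpha$. Let $T=\operatorname{supp}\alpha$.

If $|T|\le3$, choose a $3$-set $\Gamma\supseteq T$. Setting the variables of the rows outside $\Gamma$ to zero in an expression that shows $f\in A_\Gamma$ leaves $f$ unchanged and yields $f\in(g_{i,j}\mid i<j,\ i,j\in\Gamma)\subseteq L$.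

If $|T|\ge4$, let $k\in T$ and set the variables of the rows outside $T$ to zero in an expression that shows $f\in B_k$. Each generator of $B_k$ becomes zero or a generator of the ideal $B_k$ formed for the row set $T$, so $f$ lies in the latter. This holds for all $k\in T$, and $\alpha$ has full support on $T$. By Proposition~\ref{prop:key} for the row set $T$, $f\in\mathrm L_{\mathbb K}(K_T,3)S\subseteq L$.

\emph{Incomparability.} Let $\Gamma=\{i,j,l\}$. The point with $v_i,v_j,v_l=e_1,e_2,e_3$ and all other rows zero lies on $V(A_\Gamma)$. It is not on $V(A_{\Gamma'})$ for $\Gamma'\ne\Gamma$, since a row outside $\Gamma'$ is nonzero, and it is on no $V(B_k)$, since at least two rows other than row $k$ have nonzero square length. The point with $v_k=e_3$ and $v_i=(1,\iota,0)$ for $i\ne k$ lies on $V(B_k)$. It is on no $V(A_\Gamma)$, since all $n\ge4$ rows are nonzero, and not on $V(B_l)$ for $l\neq k$, since $q_k\in B_l$ does not vanish there.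

So $L$ is an intersection of finitely many pairwise incomparable primes. These are then its minimal primes, the decomposition is irredundant, and $L$ is radical. By the reduction in Section~\ref{sec:red} this holds over every field of characteristic different from $2$. \qed

\section{Dimensions, Hilbert function, other bilinear forms}\label{sec:comp}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(b)]
The dimensions, and the statement on $\mathrm L_{\mathbb K}(K_3,3)$, are Proposition~\ref{prop:A} and Lemma~\ref{lem:Bk}. For $n=4$ the ideal $L$ has $6$ generators, and by Theorem~\ref{thm:main} all its minimal primes have dimension $6=12-6$; so it is a complete intersection. For $n\ge5$ we have $6<n+2$, and $S/L$ is not equidimensional. All minimal primes of $L$ are homogeneous, so the localization of $S/L$ at the ideal of all variables is not equidimensional either; as a Cohen--Macaulay local ring is equidimensional, $S/L$ is not Cohen--Macaulay.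
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(c)]
Let $T'\supseteq\operatorname{supp}\alpha$. Setting the variables of the rows outside $T'$ to zero shows that $(S/L)_\alpha=(S_{T'}/\mathrm L_{\mathbb K}(K_{T'},3))_\alpha$, where $S_{T'}$ is the polynomial ring in the variables of the rows in $T'$. If $\operatorname{supp}\alpha\subseteq\Gamma$ with $|\Gamma|=3$, take $T'=\Gamma$: by Proposition~\ref{prop:A}, $\mathrm L_{\mathbb K}(K_\Gamma,3)$ is generated by a regular sequence of degrees $e_i+e_j$, and dividing by a regular element of degree $\delta$ multiplies the Hilbert series by $1-t^\delta$. This gives the stated series.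

If $m=|T|\ge4$, take $T'=T$; we may assume $T=[n]$, $m=n$. By \eqref{eq:layer1} and \eqref{eq:layer2} the first two layers have dimensions $2|\alpha|+1$ and $(n-1)(2|\alpha|-1)$. By \eqref{eq:layer3} and Lemma~\ref{lem:Bk}, with $c=\alpha_k-2$ and $N=|\alpha|-\alpha_k\ge1$, the third has dimension $\sum_k(\alpha_k-1)(2|\alpha|-\alpha_k-1)$; the terms with $\alpha_k=1$ are zero.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(d)]
Over $\overline{\mathbb K}$ with $\operatorname{char}\mathbb K\ne2$, every nondegenerate symmetric bilinear form on a $3$-dimensional space is equivalent to the dot product: it can be written as $(v,w)\mapsto(vM)\cdot(wM)$ with $M$ invertible. The substitution $X\mapsto XM$ transforms the entries $g_{i,j}$ for the dot product into those for the given form, and it preserves the ideals $I_2(X_k)$ and $(x_{i,1},x_{i,2},x_{i,3})$. So all statements hold over $\overline{\mathbb K}$, and the reduction of Section~\ref{sec:red} applies.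
\end{proof}

\section{Characteristic two}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(a)]
If $\operatorname{char}\mathbb K\ne2$, then $L$ is radical by Theorem~\ref{thm:main}. Let $\operatorname{char}\mathbb K=2$. The vectors $(1,1,1),(1,1,0),(0,1,1)$ form a basis of $\mathbb K^3$. Write $v_i=\lambda_i(1,1,1)+\xi_i(1,1,0)+\zeta_i(0,1,1)$. Then
\[
g_{i,j}=\lambda_i\lambda_j+\xi_i\zeta_j+\zeta_i\xi_j\quad(i\neq j),\qquad q_i=\lambda_i^2 ,
\]
so isotropy has become a linear condition, taken twice. For $i\neq k$ we have $\lambda_i^2\in B_k$, but $\lambda_i\notin B_k$ because $B_k$ is generated in degree $2$. So $B_k$ is not prime.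

To see that $L$ is not radical, consider $f=\lambda_1\lambda_4\xi_2\xi_3$.

\emph{$f\in\sqrt L$.} By Proposition~\ref{prop:points}, the Nullstellensatz over $\overline{\mathbb K}$ and $L\overline S\cap S=L$, it suffices to see that $f$ vanishes on each $V(A_\Gamma)$ and $V(B_k)$ over $\overline{\mathbb K}$. On $V(A_\Gamma)$ one of the rows $1,2,3,4$ is zero, and $f$ has a factor from each of them. On $V(B_k)$ we have $\lambda_i=0$ for all $i\ne k$, so $\lambda_1\lambda_4=0$.

\emph{$f\notin L$.} Let $S\to\mathbb K[t]/(t^2)$ be the homomorphism with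
\[
(\lambda_i,\xi_i,\zeta_i)\mapsto(t,1,t)\ \ (i=1,2,3),\qquad(\lambda_4,\xi_4,\zeta_4)\mapsto(1,1,0),
\]
and all rows with index greater than $4$ mapped to zero. Then $g_{i,j}\mapsto t^2+2t=0$ for $i<j\le3$, $g_{i,4}\mapsto t+t=0$ for $i\le3$, and $g_{i,j}\mapsto0$ if $i<j$ and $j>4$. So $L$ maps to zero, while $f\mapsto t\ne0$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{On Lov\'asz-Saks-Schrijver Ideals},
\url{https://thesis.unipd.it/retrieve/8475f1f1-11e0-493b-ad59-a2c8c97c02c3/Casabella_Laura.pdf}.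
\end{thebibliography}

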